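# An involution homotopic, but not isotopic, to the identity on a closed aspherical manifold

## 1. The guess that nothing lifts, tested on circles and affine maps

Let $M$ be a closed connected aspherical manifold: its universal cover is contractible. Let $\mathcal H(M)$ be its group of homeomorphisms. An isotopy is a path in $\mathcal H(M)$, and $\pi_0\mathcal H(M)$ is the group of isotopy classes. Put
$$K=\ker\bigl(\pi_0\mathcal H(M)\to\operatorname{Out}\pi_1(M)\bigr).$$
Since $M$ is aspherical, a homeomorphism induces the trivial outer automorphism if and only if it is homotopic to the identity. So $K$ consists of the isotopy classes of homeomorphisms homotopic to $\mathrm{id}$. A finite subgroup $G\subset\pi_0\mathcal H(M)$ *lifts* if there is a homomorphism $s:G\to\mathcal H(M)$ with $[s(g)]=g$ for all $g\in G$.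

Suppose a non-trivial finite $G\subset K$ lifts. Then each $s(g)$ with $g\ne1$ is a homeomorphism of finite order that is homotopic, but not isotopic, to the identity. A finite-order symmetry looks rigid, so one first guesses that this cannot happen. This is the conjecture stated in "Topological, Affine and Isometric Actions on Flat Riemannian Manifolds II":

**Conjecture.** For any closed aspherical manifold no non-trivial finite subgroup of $K$ can be lifted back to $\mathcal H(M)$.

Let us test the guess.

**The circle.** Let $\tau$ be a homeomorphism of $\mathbb R/\mathbb Z$ homotopic to the identity. A lift $F:\mathbb R\to\mathbb R$ is strictly increasing and commutes with integer translations. The same holds for $F_s(x)=(1-s)x+sF(x)$, so $F_s$ descends to an isotopy from $\mathrm{id}$ to $\tau$. Here $K=1$.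

**Affine maps of flat manifolds.** Let $M=\mathbb R^n/\Gamma$ be flat, and let $\tau$ be induced by an affine map and homotopic to the identity. Composing the lift with a deck transformation, we may assume that the lift $x\mapsto Ax+v$ commutes with $\Gamma$. Commuting with the lattice of translations in $\Gamma$ forces $A=1$. Commuting with $x\mapsto Bx+b$ in $\Gamma$ then forces $Bv=v$. So $x\mapsto x+sv$ commutes with $\Gamma$ for every $s$ and descends to an isotopy from $\mathrm{id}$ to $\tau$. No affine map can refute the conjecture.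

Both tests use the straight line $(1-s)x+s\tilde\tau(x)$ for a lift $\tilde\tau$ commuting with $\pi_1$. On every flat manifold this formula gives a homotopy. It gives an isotopy only if each stage is injective, and this fails already on $\mathbb R^2/\mathbb Z^2$. Let $k(x)=\mathrm{Rot}(\chi(|x|))x$ in the disc of radius $\frac14$, with $\chi=\pi$ near $0$ and $\chi=0$ near $\frac14$, and let $k=\mathrm{id}$ outside. Near $0$ we have $k(x)=-x$, so the stage $s=\frac12$ crushes a small disc to a point. (This particular $k$ is isotopic to $\mathrm{id}$ through the rotations by $s\chi$; it only shows where the formula stops working.)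

The guess is wrong. Let $a\in\{2,3\}$ and $N=2a+1$.

**Theorem 1.** For $a=2,3$ there is a closed smooth aspherical $(2a+2)$-manifold $M$ with $\pi_1M\cong\mathbb Z^N\rtimes_\alpha\mathbb Z$, $\alpha=\mathrm{diag}(1^a,(-1)^{a+1})$, and a smooth involution $\tau$ of $M$ that is homotopic to the identity but not isotopic to it through homeomorphisms. Hence the conjecture is false: $\{1,[\tau]\}\cong\mathbb Z/2$ is a non-trivial finite subgroup of $K$, lifted by $[\tau]\mapsto\tau$.

**Theorem 2.** Such pairs $(M,\tau)$ (closed smooth aspherical manifold, smooth involution homotopic but not isotopic to $\mathrm{id}$) exist in every even dimension $n\ge6$.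

**Corollary.** The conjecture fails already for some flat Riemannian manifolds of dimensions $6$ and $8$.

## 2. Mapping tori of $h\alpha$ and a lift that commutes with $\pi_1$

Write $\mathbb R^N=\mathbb R^a_v\times\mathbb R^a_w\times\mathbb R_z$, $\Lambda=(4\mathbb Z)^N$, $X=\mathbb R^N/\Lambda$ and $\tilde\alpha(v,w,z)=(v,-w,-z)$, which induces an involution $\alpha$ of $X$. Suppose $\tilde h$ is a diffeomorphism of $\mathbb R^N$ that commutes with the translations in $\Lambda$ and with $\tilde\alpha$; it induces $h:X\to X$. (The choice of $\tilde h$ comes in Section 4.) On $\mathbb R^N\times\mathbb R$ put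
$$T(x,t)=(\tilde h\tilde\alpha x,t+1),\qquad \pi=\langle\Lambda,T\rangle,\qquad M=(\mathbb R^N\times\mathbb R)/\pi .$$
This is the mapping torus of $h\alpha$, a closed connected smooth aspherical $(2a+2)$-manifold. We have
$$T\lambda T^{-1}=\tilde\alpha\lambda\quad(\lambda\in\Lambda),\qquad T^2(x,t)=(\tilde h^2x,t+2),$$
so $\pi=\Lambda\rtimes_\alpha\mathbb Z$. An element $\lambda T^r$ with $r$ odd does not commute with $\Lambda$. If $r$ is even it commutes with $\Lambda$, and it commutes with $T$ exactly when $\tilde\alpha\lambda=\lambda$. So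
$$Z(\pi)=\{\lambda T^{r}: r\text{ even},\ \tilde\alpha\lambda=\lambda\}. \tag{2.1}$$

The map $\tilde\tau(x,t)=(\tilde\alpha x,t)$ commutes with $T$, normalizes $\Lambda$ and has square $1$. It is not in $\pi$, because the elements of $\pi$ that preserve $t$ are translations. So it induces a smooth involution $\tau\neq1$ of $M$.

**Lemma 2.1.** $\tau$ is homotopic to the identity.

*Proof.* The map $\Sigma:=T\tilde\tau$, $\Sigma(x,t)=(\tilde hx,t+1)$, is also a lift of $\tau$. It commutes with $\Lambda$, and with $T$, since $\Sigma T$ and $T\Sigma$ are both $(x,t)\mapsto(\tilde h^2\tilde\alpha x,t+2)$. So $\tau$ induces the trivial outer automorphism, and $M$ is aspherical. $\square$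

Translations in $t$ commute with $\pi$. So $(x,t)\mapsto(\tilde hx,t+1-s)$ descends to an isotopy from $\tau$ to the fiberwise map $[x,t]\mapsto[hx,t]$. In particular, if $h=\mathrm{id}$, then $\tau$ is isotopic to the identity, as it must be by the affine test.

**Lemma 2.2.** Suppose $\tau$ is isotopic to $\mathrm{id}_M$. Then for some odd $m$ there is an isotopy $\varphi_s$ of $X\times\mathbb R$ with
$$\varphi_0=\mathrm{id},\qquad\varphi_1(x,t)=(h^mx,t),\qquad\bar T\varphi_s\bar T^{-1}=\varphi_s,\qquad \bar T(x,t)=(h\alpha x,t+1).$$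

*Proof.* Lift an isotopy $\Phi_s$ from $\mathrm{id}$ to $\tau$ to $\tilde\Phi_s$ with $\tilde\Phi_0=\mathrm{id}$; it commutes with $\pi$. Both $\tilde\Phi_1$ and $\Sigma$ are lifts of $\tau$ commuting with $\pi$, so $\tilde\Phi_1\Sigma^{-1}\in Z(\pi)$. By (2.1), $\tilde\Phi_1=\lambda T^{m-1}\Sigma$ with $m$ odd, that is, $\tilde\Phi_1(x,t)=(\tilde h^mx+\lambda,t+m)$. Compose $\tilde\Phi_s$ with $(x,t)\mapsto(x,t-sm)$, which commutes with $\pi$, and divide by $\Lambda$. $\square$

**Where the direct approach stops.** The sensible plan is to find an invariant $a$ of isotopy classes of homeomorphisms of $X$, with $a(\mathrm{id})=0$ and $a(h^m)\ne0$ for odd $m$. If $\varphi_s$ preserved the levels $X\times\{t\}$, it would restrict to an isotopy from $\mathrm{id}$ to $h^m$, a contradiction. But $\varphi_s$ may move points in the $t$-direction, and then no isotopy of $X$ results. Cutting $\varphi_1$ off at one end gives only a homeomorphism $P$ of $X\times\mathbb R$ that is the identity far below and $h^m\times\mathrm{id}$ far above, and nothing said so far makes $a(h^m)$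 vanish because such a $P$ exists.

What gets past this point is that $P$ has a symmetry. We shall define $a$ so that a homeomorphism $P$ as above splits it into two halves, $a(h^m)=D_<(P)+D_>(P)$. Conjugation by $\alpha$ interchanges the halves. Since $m$ is odd, commuting with $\bar T$ will make $P$ equivalent to $\alpha P\alpha$. The halves are then equal, and in $\mathbb Z/2$ their sum is $0$.

## 3. Framed circles and a degree with values in $\mathbb Z/2$

**Definition.** A stable (tangential) framing of a manifold $Q$ is a trivialization of $TQ\oplus\underline{\mathbb R}^j$ for some $j$. The bordism group of closed stably framed $1$-manifolds is $\Omega_1^{fr}\cong\mathbb Z/2$.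

The generator is the circle with its Lie framing, given by an invariant vector field. Changing a framing of a circle by a loop of matrices adds the class of the loop in $\pi_1GL_j(\mathbb R)=\mathbb Z/2$ ($j\ge3$) to the bordism class. Loops in the component of negative determinant are first multiplied by a constant matrix. Constant matrices change a class at most by a sign, hence not at all. Classes of loops add under products of matrices.

**Reading off the class.** Let $C$ be a circle and $L:\underline{\mathbb R}^{k+1}\to\underline{\mathbb R}^k$ ($k\ge3$) a surjection of trivial bundles over $C$ with kernel identified with $TC$. Let $\Theta$ be a functional on $\underline{\mathbb R}^{k+1}$ that is nowhere zero on $TC$. Split $L$ by the section with values in $\ker\Theta$. Then $TC\oplus\underline{\mathbb R}^k\cong\underline{\mathbb R}^{k+1}$ is a stable framing, and followed by $\hat L=(L,\Theta)$ it becomes (up to order) $\Theta|_{TC}\oplus1$, the Lie framing. Hence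
$$\text{class of }C=1+[\hat L],\qquad[\hat L]\in\pi_1GL_{k+1}(\mathbb R)=\mathbb Z/2. \tag{3.1}$$
Example: for the unit circle in $\mathbb R^2$ with $L=d|x|^2$ and $\Theta=d\varphi$, the rows of $\hat L$ are positive multiples of $(\cos\varphi,\sin\varphi)$ and $(-\sin\varphi,\cos\varphi)$. After stabilization $[\hat L]=1$, and the class is $1+1=0$. This is right, as the framing extends over the disc.

If $g:W^{k+1}\to S^k$ is smooth, $W$ is stably parallelized and $\xi$ is a regular value with compact preimage $C$, then a basis of $T_\xi S^k$ turns $dg$ into a surjection $TW|_C\to\underline{\mathbb R}^k$ with kernel $TC$. So $C$ is stably framed. The class does not depend on the basis. The boundary of a stably parallelized manifold is stably parallelized by adding the normal direction.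

**Lemma 3.1.** Let $V$ be a stably parallelized $(k+2)$-manifold with boundary, $H:V\to S^k$ smooth, $\xi$ a regular value of $H|_{\partial V}$, and $H^{-1}(B)$ compact for some compact neighborhood $B$ of $\xi$. Then the framed manifold $(H|_{\partial V})^{-1}(\xi)$ has class $0$.

*Proof.* The critical points of $H|_{\partial V}$ in $H^{-1}(B)$ form a compact set, whose image misses $\xi$. So all values in a small ball around $\xi$ are regular for $H|_{\partial V}$. By Sard choose in this ball a $\xi'$ that is also regular for $H$. The preimage in $\partial V$ of the segment $\xi\xi'$ is a compact framed bordism between the preimages of $\xi$ and $\xi'$. The preimage of $\xi'$ bounds the compact framed surface $H^{-1}(\xi')$. $\square$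

The same proof works with any $k$-manifold in place of $S^k$.

**Definition of $D$.** Let $\mathbb R^{k+1}$ have a distinguished coordinate $z$ with unit vector $e_z$. Put
$$\mathcal C=\{x:x_z\le-\tfrac9{10}|x|\},\qquad U_0=\{\xi\in S^k:\xi_z<-\tfrac{19}{20}\}.$$
Let $W$ be a smooth stably parallelized $(k+1)$-manifold without boundary. A continuous $G:W\to\mathbb R^{k+1}\setminus0$ is *admissible* if $G^{-1}(\mathcal C)$ is compact. Put $g=G/|G|$. Take a smooth $g':W\to S^k$ with $|g'-g|<\frac1{100}$ and a regular value $\xi\in U_0$ of $g'$. If $g'(x)\in\bar U_0$, then $g_z(x)\le-0.94$, so $x\in G^{-1}(\mathcal C)$. Hence $g'^{-1}(\xi)$ is a closed framed $1$-manifold, and $D(G)\in\Omega^{fr}_1=\mathbb Z/2$ is its class.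

*$D(G)$ is well defined.* For fixed $g'$ and regular values $\xi,\xi''\in U_0$, let $R_s$ be rotations with $R_0=1$ moving $\xi$ to $\xi''$ along the great arc, which lies in $U_0$. Apply Lemma 3.1 to $(x,s)\mapsto R_s^{-1}g'(x)$ on $W\times[0,1]$. For a small ball $B$ around $\xi$ all $R_sB$ lie in $U_0$, so the preimage of $B$ is compact. For two approximations $g',g''$ take, by Sard, a common regular value and apply Lemma 3.1 to the normalized straight-line homotopy. Before normalization it is within $\frac1{100}$ of $g$, after it within $\frac1{50}$. So where it takes values in $\bar U_0$ we have $g_z\le-0.93$, and the preimage of $\bar U_0$ is compact.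

**Example.** Let $W=S^1\times\mathbb R^k$ ($k\ge3$) with the product of the Lie framing and the constant one, and $G(\varphi,x)=(x,|x|^2-1)$ with $z$ the last coordinate. If $G\in\mathcal C$ then $|x|<1$, and $G^{-1}(\mathcal C)$ is compact. The value $-e_z$ is taken exactly on $x=0$ and is regular. There $\hat L$ (with $\Theta=d\varphi$) is constant, so $D(G)=1$. If $x$ is replaced by $\mathrm{Rot}(\varphi)x$, with $\mathrm{Rot}$ rotating the first two coordinates, then $[\hat L]=1$ and $D=0$.

**Lemma 3.2.**

* (D1) $D$ is invariant under homotopies $G_s:W\to\mathbb R^{k+1}\setminus0$ for which $\{(x,s):G_s(x)\in\mathcal C\}$ is compact.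
* (D2) $W$ may be replaced by an open set containing $G^{-1}(\mathcal C)$, and $D$ is additive over disjoint unions.
* (D3) If $V$ is a stably parallelized $(k+2)$-manifold with boundary and $G:V\to\mathbb R^{k+1}\setminus0$ has $G^{-1}(\mathcal C)$ compact, then $D(G|_{\partial V})=0$.
* (D4) If $A\in O(k+1)$ fixes $e_z$ and $F:W'\to W$ is a diffeomorphism with constant differential in the given parallelizations, then $D(A\circ G\circ F)=D(G)$.
* (D5) Let $E$ be a parallelized $r$-manifold without boundary, $F:E\to\mathbb R^r$ smooth and proper, with $0$ a regular value having $q_0$ preimages. Then $D$ of $(x,u)\mapsto(G(x),F(u))$ on $W\times E$ equals $q_0D(G)$.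

*Proof.* (D2) holds because $g'^{-1}(\xi)\subset G^{-1}(\mathcal C)$. In (D4), $\mathcal C$ is invariant under $A$; use the approximation $Ag'F$ and the value $A\xi\in U_0$. The preimage is $F^{-1}(g'^{-1}(\xi))$, and the framings differ by constants.

(D3): Let $g'_\partial$ be a smooth $\frac1{100}$-approximation of $g|_{\partial V}$. On a sufficiently thin collar its composition with the collar projection is still $\frac1{100}$-close to $g$. Interpolate linearly, by a cut-off function, with a smooth $\frac1{100}$-approximation of $g$ on $V$, and normalize. The result $g'$ extends $g'_\partial$ and is within $\frac1{50}$ of $g$, so $g'^{-1}(\bar U_0)\subset G^{-1}(\mathcal C)$ is compact, and Lemma 3.1 applies. (D1) is (D3) for $V=W\times[0,1]$.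

(D5): If $(G,F)\in\mathcal C$, then $G_z\le-\frac9{10}|(G,F)|\le-\frac9{10}|G|$. So $G\in\mathcal C$ and $x$ lies in a compact set. Moreover $|F|\le\frac{10}9|G|$ is bounded, so $u$ lies in a compact set. The same applies to $(G/|G|^s,F)$, $0\le s\le1$, and by (D1) we may replace $G$ by $g$. Let $g'$ be a smooth unit-vector-valued approximation with $|g'-g|<\frac1{400}$. The vectors $(g',F)$ and $(g,F)$ have the same length $\sqrt{1+|F|^2}\ge1$, so after normalization they are $\frac1{100}$-close. Let $\xi\in U_0$ be a regular value of $g'$. The preimage of $(\xi,0)$ under $(g',F)/|(g',F)|$ is $g'^{-1}(\xi)\times F^{-1}(0)$. The length has zero derivative where $F=0$, so the differential there is $(dg',dF)$, and $(\xi,0)$ is a regular value. At each of the $q_0$ preimages of $0$ the framing is that of $g'^{-1}(\xi)$ plus the constants $dF$. $\square$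

## 4. Linked spheres in $\mathbb R^{2a+1}$ and the twist along them

Now we choose $\tilde h$. Write $\mathbb R^N=\mathbb C^a\times\mathbb R\ni(c,z)$, $c=v+iw$, so that $\tilde\alpha(c,z)=(\bar c,-z)$. Let $e_z$ be the unit $z$-vector and $e$ the first unit $v$-vector; $\tilde\alpha e_z=-e_z$.

**Step 1: spheres that link their translates.** The purpose is an $\tilde\alpha$-invariant $a$-sphere $\tilde S\subset\mathbb R^{2a+1}$, disjoint from its $\Lambda$-translates and linked once with $4e_z+\tilde S$. Let $\theta:\mathbb R\to\mathbb R$ be smooth with $\theta(-z)=\pi-\theta(z)$, $\theta=\frac\pi2$ for $|z|\le\frac14$, $\theta=\frac\pi4$ for $z\ge\frac12$. Put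
$$\Psi(c,z)=(e^{i(\theta(z)-\pi/2)}c,z).$$
This diffeomorphism commutes with $\tilde\alpha$, since $\theta(-z)-\frac\pi2=-(\theta(z)-\frac\pi2)$. Let $S^a\subset\mathbb R^a_w\times\mathbb R_z$ be the unit sphere, $D^{a+1}$ the unit ball and $n=(0,1)\in S^a$. Put
$$\Delta(u)=\Psi(iu_w,3u_z)=(e^{i\theta(3u_z)}u_w,3u_z)\quad(u\in D^{a+1}),\qquad\iota=\Delta|_{S^a},\qquad\tilde S=\iota(S^a).$$
Then $\tilde\alpha\iota(y)=\Psi(-iy_w,-3y_z)=\iota(-y)$.

On $\tilde S$ we have $|c|\le1$ and $|z|\le3$. So for $0\ne\lambda\in\Lambda$ the spheres $\tilde S$ and $\lambda+\tilde S$ can meet only if $\lambda=\pm4e_z$. That they do not meet then follows from: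

> (4.1) $\Delta(u)=4e_z+\iota(y_2)$ has the unique solution $u=(0,\frac13)$, $y_2=-n$; it is interior and transverse.

Indeed the common height lies in $[-3,3]\cap[1,7]=[1,3]$. There the angle is $\frac\pi4$ on $\Delta$ and $\frac{3\pi}4$ on $4e_z+\tilde S$, and $e^{i\pi/4}\mathbb R^a\cap e^{3i\pi/4}\mathbb R^a=0$. So $u_w=0=(y_2)_w$ and $3u_z=4\pm3$, which forces $y_2=-n$, $u_z=\frac13$. The tangent spaces there are $e^{i\pi/4}\mathbb R^a\oplus\mathbb Re_z$ and $e^{3i\pi/4}\mathbb R^a$, which are complementary.

Consequently
$$\ell:S^a\times S^a\to S^{2a},\qquad\ell(y_1,y_2)=\frac{4e_z+\iota(y_2)-\iota(y_1)}{|4e_z+\iota(y_2)-\iota(y_1)|}\qquad\text{has degree }\pm1, \tag{4.2}$$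
because $(u,y_2)\mapsto4e_z+\iota(y_2)-\Delta(u)$ on $D^{a+1}\times S^a$ has a single zero, interior and transverse.

**Step 2: tubes and twists.** The purpose is to turn a map into $SO(a+1)$ into a diffeomorphism commuting with $\Lambda$ and $\tilde\alpha$. Let $d=(v,b)\in\mathbb R^a\times\mathbb R=\mathbb R^{a+1}$ and
$$j(y,d)=\Psi\bigl(v+i(1+b)y_w,\ 3(1+b)y_z\bigr),\qquad N_0=j(S^a\times\{|d|\le\varepsilon\}),\qquad N_\lambda=\lambda+N_0 .$$
By polar coordinates $j$ is an embedding for $|b|<1$. Fix $\varepsilon\le\frac1{30}$ so small that all $N_\lambda$ are disjoint. Only finitely many $\lambda$ matter, and the spheres are compact and disjoint, so this is possible. As $\tilde\alpha$ commutes with $\Psi$, $\tilde\alpha j(y,d)=j(-y,d)$.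

For smooth $\zeta:\mathbb R^{a+1}\to SO(a+1)$ equal to $1$ outside a compact subset of $\{|d|<\varepsilon\}$, let $\tilde h_\zeta$ be the diffeomorphism of $\mathbb R^N$ commuting with $\Lambda$, supported in $\bigcup N_\lambda$, with
$$\tilde h_\zeta\,j(y,d)=j(\zeta(d)y,d)\quad\text{on }N_0 .$$
Rotations commute with $-1$, so $\tilde h_\zeta\tilde\alpha j(y,d)=j(-\zeta(d)y,d)=\tilde\alpha\tilde h_\zeta j(y,d)$; thus $\tilde h_\zeta\tilde\alpha=\tilde\alpha\tilde h_\zeta$. Let $h_\zeta$ be the induced diffeomorphism of $X$. Clearly $h_\zeta^m=h_{\zeta^m}$.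

**Step 3: Pontryagin–Thom maps of twisted circles.** The purpose is to have explicit maps $f^{(m)}:\mathbb R^{a+1}\to S^a$ from which $\zeta$ is built. Regard $e$ also as the first $v$-vector of $\mathbb R^{a+1}_d$. Let $J$ be the circle of radius $R=\frac\varepsilon2$ and center $0$ in a coordinate $2$-plane orthogonal to $e$, with radial unit vector $r_\varphi$ at angle $\varphi$, and let $0<\kappa<\frac\varepsilon4$. For $m\in\mathbb Z$ parametrize the tube around $J$ by $(\varphi,x)$, $x\in D^a$:
$$d=(R+\kappa\hat x_1)r_\varphi+\kappa\hat x_2e+\kappa\sum_{i\ge3}\hat x_ie_i,\qquad\hat x=\mathrm{Rot}(m\varphi)x, \tag{4.3}$$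
where $\mathrm{Rot}$ rotates the first two coordinates and the $e_i$ are constant vectors completing the frame (none for $a=2$, one for $a=3$). The tube lies in $|d|<\frac34\varepsilon$. Let
$$\mathbf c(x)=\Bigl(\sin\vartheta(|x|)\tfrac{x}{|x|},\,-\cos\vartheta(|x|)\Bigr)\in S^a,\qquad x\in D^a,$$
with $\vartheta:[0,1]\to[0,\pi]$ a smooth surjection, linear near $0$, $\vartheta'>0$ on $[0,1)$, $\vartheta(\frac12)=\frac\pi2$, and $\vartheta-\pi$ vanishing to infinite order at $1$. Let $f^{(m)}$ be $\mathbf c(x)$ on the tube and $n$ elsewhere; it is smooth. It takes the value $-n$ exactly on $J$.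

*In $\pi_{a+1}(S^a)$ we have $[f^{(m)}]=m[f^{(1)}]$.* For $a=2$ use the Hopf invariant, the linking number of two fibers. One fiber is $J$. A nearby one is $J$ pushed along $\mathrm{Rot}(m\varphi)x$ in the frame $(r_\varphi,e)$. Pushing along $r_\varphi$ gives a larger concentric circle, which misses the flat disc bounded by $J$, so that frame has self-linking $0$. The rotation adds $\pm m$, with a sign independent of $m$. For $a=3$, $\pi_4(S^3)=\mathbb Z/2$ is $\Omega_1^{fr}$ by Pontryagin–Thom. Up to positive scalars, and after scaling away the part of $\partial_\varphi d$ along the normal directions, $\hat L$ with $\Theta=d\varphi$ is inverse to $(r_\varphi^\perp,r_\varphi,e,e_3)\cdot(1\oplus\mathrm{Rot}(m\varphi))$, of class $1+m$. By (3.1) the class of $J$ is $1+(1+m)=m$.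

**Step 4: lifting to $SO(a+1)$.** The purpose is to find $\zeta$ as in Step 2 with $q\circ\zeta=f^{(1)}$, where
$$q:SO(a+1)\to S^a,\qquad q(A)=A^{-1}n .$$
This is a principal bundle: $\mathrm{Stab}(n)$ acts on the left, and $q(BA)=q(A)$ for $B\in\mathrm{Stab}(n)$.

For $a=3$ identify $S^3$ with the unit quaternions, $n=1$, and let $\zeta(d)$ be left multiplication by $f^{(1)}(d)^{-1}$. Then $q(\zeta(d))=f^{(1)}(d)\cdot1$, and $\zeta=1$ where $f^{(1)}=n$.

For $a=2$ take a smooth lift $\zeta'$ of $f^{(1)}$ over the contractible space $\mathbb R^3$. Outside the ball of radius $\frac34\varepsilon$ it has values in $\mathrm{Stab}(n)=SO(2)$, and the complement of the ball is simply connected, so there $\zeta'=\mathrm{rot}(\chi)$ with a smooth real function $\chi$. Let $\tilde\chi$ be smooth on $\mathbb R^3$ and equal to $\chi$ outside the ball of radius $\frac78\varepsilon$. Put $\zeta=\mathrm{rot}(-\tilde\chi)\zeta'$. This is $1$ outside the larger ball, and $q\zeta=\zeta'^{-1}\mathrm{rot}(\tilde\chi)n=\zeta'^{-1}n=f^{(1)}$.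

Fix this $\zeta$, put $\tilde h=\tilde h_\zeta$, $h=h_\zeta$, and let $M,\tau$ be as in Section 2. By Lemma 2.1, $[\tau]\in K$.

## 5. A self-linking invariant of homeomorphisms of $X$

Let $\psi$ be a homeomorphism of $X$ acting trivially on $\pi_1X=\Lambda$, and $\tilde\psi$ a lift. It commutes with $\Lambda$, so $\tilde\psi-\mathrm{id}$ is periodic, hence bounded and uniformly continuous. Let $\mathbb T$ be the torus of points $p=(v,w,0)$, $v,w\in(\mathbb R/4\mathbb Z)^a$. We follow pairs of points that start one period $4e_z$ apart and then separate in the direction $e$: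
$$G_\psi:\mathbb T\times(0,\infty)\to\mathbb R^N\setminus0,\qquad G_\psi(p,\rho)=\tilde\psi(p+4e_z+\rho e)-\tilde\psi(p).$$
This is well defined, independent of the lift, and non-zero by injectivity. As $\rho\to0$, $G_\psi\to4e_z$ uniformly. As $\rho\to\infty$, $G_\psi/|G_\psi|\to e$ uniformly. Neither limit direction lies in $\mathcal C$, so $G_\psi$ is admissible. Put
$$a(\psi)=D(G_\psi)\in\mathbb Z/2\qquad(\text{constant parallelization, }k+1=N).$$
The limits are uniform along isotopies, so by (D1) $a(\psi)$ depends only on the isotopy class of $\psi$. For a translation $\psi$, $G_\psi=4e_z+\rho e$ never meets $\mathcal C$, and $a(\psi)=0$.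

**Proposition 5.1.** $a(h^m)=m\bmod2$ for all $m\in\mathbb Z$.

*Proof.*

**Step 0: replace $\zeta^m$ by a map over $f^{(m)}$.** The purpose is to have explicit preimages. Pointwise products represent sums in $\pi_{a+1}SO(a+1)$, so $[q\zeta^m]=m[q\zeta]=m[f^{(1)}]=[f^{(m)}]$. Hence $q\zeta^m$ is homotopic to $f^{(m)}$ by a smooth homotopy, constant outside a compact subset of $\{|d|<\varepsilon\}$. Lift it horizontally with respect to a connection in $q$, starting from $\zeta^m$. The lift stays $1$ outside that compact subset (enlarged if necessary), and ends at some $\zeta_m$ with $q\zeta_m=f^{(m)}$. The twists along the homotopy give an isotopy from $h^m=h_{\zeta^m}$ to $h_{\zeta_m}$. From here on write $\zeta$ for $\zeta_m$, $f=f^{(m)}=q\zeta$, $\tilde h=\tilde h_\zeta$, $G=G_{h_\zeta}$; we compute $a(h_\zeta)$.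

**Step 1: localize.** The purpose is to show that $G\in\mathcal C$ only when $p$ and its partner lie in the tubes $N_0$ and $N_{4e_z}$. Let $G(p,\rho)\in\mathcal C$ and $q_0=p+4e_z+\rho e$, with $p$ lifted to $\mathbb R^N$. Points of $N_\lambda$ have heights within $3(1+\varepsilon)\le3.1$ of $\lambda_z\in4\mathbb Z$. If $p$, of height $0$, lies in $N_\lambda$, then $\lambda_z=0$ and $|z(\tilde hp)|\le3.1$; otherwise $z(\tilde hp)=0$. If $q_0$, of height $4$, lies in $N_\mu$, then $\mu_z=4$ and $z(\tilde hq_0)\ge0.9$; otherwise $z(\tilde hq_0)=4$. Were $p$ outside the tubes, then $G_z\ge0.9$; were $q_0$ outside, then $G_z\ge4-3.1=0.9$. As $G_z<0$, both lie in tubes, and $|G_z|\le3.1-0.9=2.2$.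

Translating by $\Lambda\cap\{z=0\}$, take $\lambda=0$. Since $p$ has height $0$ and $\Psi=\mathrm{id}$ there, $p=j(y,d)=(v+i(1+b)y,0)$ with $y\in S^{a-1}=S^a\cap\{z=0\}$. Similarly $q_0=\mu+j(y',d')$ with $y'\in S^{a-1}$. Comparing $w$-coordinates, $(1+b)y=\mu_w+(1+b')y'$. So $|\mu_w|\le2(1+\varepsilon)<4$, hence $\mu_w=0$, $b'=b$, $y'=y$. Comparing $v$-coordinates, $|\mu_v-\rho e|\le2\varepsilon$, so $\mu_v=4c_0e$ with an integer $c_0\ge0$. Points of $N_0$ satisfy $|c|\le1+2\varepsilon$. If $c_0\ge1$, the $e$-component of $G$ is at least $4-2(1+2\varepsilon)\ge1.5$, while in $\mathcal C$ it is at most $\sqrt{\tfrac{100}{81}-1}\,|G_z|\le0.49\cdot2.2<1.5$. So $c_0=0$, and $q_0=4e_z+j(y,d')$ with $d'=d+\rho e$. If $|d|=\varepsilon$ or $|d'|=\varepsilon$, then $\tilde h$ fixes $p$ or $q_0$, and $G_z\ge0.9$ as before, a contradiction. By (D2) we may replace the domain by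
$$W_0=\{(y,d,\rho):y\in S^{a-1},\ |d|<\varepsilon,\ \rho>0,\ |d+\rho e|<\varepsilon\},$$
which is an open set of $\mathbb T\times(0,\infty)$ through the coordinates $(v,w=(1+b)y,\rho)$, with the parallelization they give. On it
$$G=4e_z+j(\zeta(d')y,d')-j(\zeta(d)y,d).$$

**Step 2: thin the tubes.** The purpose is to replace tubes by spheres, so that the linking map $\ell$ of (4.2) appears. For $s\in[0,1]$ let
$$G_s=4e_z+j(\zeta(d')y,sd')-j(\zeta(d)y,sd).$$
It is non-zero on the compact closure of $W_0$, as $N_0\cap N_{4e_z}=\emptyset$. If $|d|=\varepsilon$ or $|d'|=\varepsilon$, the corresponding $\zeta$ is $1$, and since $y_z=0$ we get $(G_s)_z\ge0.9$. If $\rho=0$, then $d=d'$ and $G_s=4e_z$. So $G_s\notin\mathcal C$ on the frontier, (D1) applies, and at $s=0$ we find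
$$a(h_\zeta)=D(\ell\circ\mathcal E),\qquad\mathcal E:W_0\to S^a\times S^a,\quad\mathcal E(y,d,\rho)=(\zeta(d)y,\zeta(d')y).$$

**Step 3: reduce to one fiber of $\mathcal E$.** The purpose is to use that $\ell$ has odd degree. By Sard choose $\xi'\in U_0$ regular for $\ell$ and for $\ell\circ\mathcal E$. The set $\ell^{-1}(\xi')$ has an odd number of points. There $\ell_z<0$, that is, $4+3(y_2)_z-3(y_1)_z<0$, so they lie in
$$U=\{(y_1,y_2):(y_1)_z-(y_2)_z>\tfrac43\}.$$
On $U$ we have $(y_1)_z>\frac13$ and $(y_2)_z<-\frac13$. Moving $y_1$ to $n$ and $y_2$ to $-n$ along meridians stays in $U$, so $U$ is connected.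

*$\mathcal E$ is proper over $U$.* Let $Q\subset U$ be compact. On $\mathcal E^{-1}(Q)$ the points $\zeta(d)y$ and $\zeta(d')y$ are off the equator while $y$ is on it, so $d,d'\in\operatorname{supp}(\zeta-1)$, a compact subset of $\{|d|<\varepsilon\}$. The points $\zeta(d)y,\zeta(d')y$ have distance at least $\frac23$, so by uniform continuity of $\zeta$ the number $\rho=|d'-d|$ is bounded away from $0$. Hence $\mathcal E^{-1}(Q)$ is compact.

For $u\in\ell^{-1}(\xi')$ the differential $d\ell_u$ is invertible, so $u$ is a regular value of $\mathcal E$. Thus $(\ell\mathcal E)^{-1}(\xi')=\bigsqcup_u\mathcal E^{-1}(u)$, with framings differing from those of $\mathcal E^{-1}(u)$ by the constants $d\ell_u$. All regular values $u,u'\in U$ of $\mathcal E$ give the same class $[\mathcal E^{-1}(u)]=[\mathcal E^{-1}(u')]$. Indeed, let $\phi_s$ be a compactly supported diffeotopy of the connected manifold $U$ with $\phi_0=\mathrm{id}$, $\phi_1(u)=u'$. The map $(x,s)\mapsto\phi_s^{-1}\mathcal E(x)$ on $\mathcal E^{-1}(U)\times[0,1]$ is proper over $U$, and Lemma 3.1 (with target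 $U$) gives the equality, up to the constant $d\phi_1$, which does not matter. The number of points $u$ is odd, so
$$a(h_\zeta)=[\mathcal E^{-1}(n,-n)],$$
provided $(n,-n)\in U$ is a regular value of $\mathcal E$; this is shown in Step 5.

**Step 4: find the curve $C=\mathcal E^{-1}(n,-n)$.** The purpose is to solve the equations explicitly. They read $f(d)=\zeta(d)^{-1}n=y$ and $f(d')=-y$. As $y$ is on the equator, $d,d'$ lie in the tube of $J$, $\vartheta=\frac\pi2$ at both, and their coordinates are $x=\frac y2$ and $x'=-\frac y2$. In (4.3) translation by $\rho e$ preserves the component orthogonal to $e$. So it preserves $\varphi$ and all $\hat x_i$ with $i\ne2$, and it adds $\frac\rho\kappa$ to $\hat x_2$: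
$$x'=x+\tfrac\rho\kappa\,\omega(\varphi),\qquad\omega(\varphi)=\mathrm{Rot}(-m\varphi)\hat e_2 ,$$
where $\hat e_2$ is the second basis vector of $\mathbb R^a$. So $-y=\frac\rho\kappa\omega$, and since both are unit directions,
$$C=\{(\varphi,\ y=-\omega(\varphi),\ x=\tfrac y2,\ \rho=\kappa)\},$$
a circle parametrized by $\varphi$.

**Step 5: linearize along $C$.** The purpose is to compute $[\hat L]$ for $L=d\mathcal E$ and $\Theta=\delta\varphi$, and to see that $(n,-n)$ is regular. Differentiate $\zeta f=n$, which holds at $d$ and at $d'$, and use $f(d)=y$, $f(d')=-y$ on $C$: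
$$\delta(\zeta(d)y)=\zeta(d)\bigl(\delta y-\delta f(d)\bigr),\qquad\delta(\zeta(d')y)=\zeta(d')\bigl(\delta y+\delta f(d')\bigr).$$
Write $\delta x=\delta x_\perp+x_yy$ with $\delta x_\perp\perp y$, similarly for $x'$, and $\vartheta'=\vartheta'(\frac12)>0$. At $\pm\frac y2$ the radius is $\frac12$ and the radial direction is $\pm y$, so differentiating $\mathbf c$ gives
$$\delta f(d)=2\delta x_\perp+\vartheta'x_yn,\qquad\delta f(d')=2\delta x'_\perp-\vartheta'x'_yn,\qquad\delta x'=\delta x-\tfrac{\delta\rho}\kappa y+\dot\omega\,\delta\varphi,$$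
using $\omega=-y$ and $\rho=\kappa$; here $\dot\omega\perp y$. So $x'_y=x_y-\frac{\delta\rho}\kappa$ and $\delta x'_\perp=\delta x_\perp+\dot\omega\,\delta\varphi$. Since $\delta\varphi$ is itself an entry of $\hat L$, the term with $\dot\omega\,\delta\varphi$ is added by a shear in the target, and scaling it to $0$ keeps $\hat L$ as invertible as it was. We drop it.

Let $(t,y)$ be the frame of $\mathbb R^a$ of the form $\mathrm{Rot}(-m\varphi)\cdot\text{const}$ with last vector $y=-\omega$, so $t$ is a frame of $y^\perp\subset\mathbb R^a$. The stable class of this loop is $\beta=m\bmod2$. The map $\hat L$ is the product of the following loops, padded by identities.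

1. $(\delta v,\delta w,\delta\rho)\mapsto(\delta v,\ \delta b,\ y_t,\ \delta\rho)$, where $\delta w=\delta b\,y+(1+b)\delta y$ and $y_t$ are the $t$-coordinates of $\delta y$. On $\delta w$ this is, up to positive scaling, the transpose of the frame $(t,y)$: class $\beta$.
2. $\delta d=(\delta v,\delta b)\mapsto(\delta\varphi,\delta x)$, the inverse of the matrix with columns $\partial_\varphi d,\partial_xd$. By (4.3) $\partial_xd=\kappa(r_\varphi,e,\dots)\mathrm{Rot}(m\varphi)$, and $\partial_\varphi d$ is $(R+\kappa\hat x_1)r_\varphi^\perp$ plus a component in the span of $\partial_xd$. That component may be scaled away, leaving, up to positive scalars, $(r_\varphi^\perp,r_\varphi,e,\dots)\cdot(1\oplus\mathrm{Rot}(m\varphi))$: class $1+m$.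
3. $\delta x\mapsto(x_t,x_y)$, the transpose of the frame: class $\beta$.
4. In the bases $(t,n)$ of $T_{\pm y}S^a=\langle t\rangle\oplus\mathbb Rn$, the map to $(y_t-2x_t,\,-\vartheta'x_y)$, $(y_t+2x_t,\,-\vartheta'x_y+\vartheta'\frac{\delta\rho}\kappa)$ and $\delta\varphi$. This is a constant matrix, and it is invertible: sum and difference recover $y_t$ and $x_t$, then $x_y$ and $\delta\rho$ follow. Its class is $0$.
5. $\zeta(d):T_yS^a\to T_nS^a$ from the basis $(t,n)$ to a constant basis. The loop $\zeta(d)\cdot(t,n,y)$ in $O(a+1)$ has constant last column $\zeta(d)y=n$, so it is the stabilization of the loop in question. Its class is $[\zeta\circ d|_C]+\beta=\beta$, as $\zeta\circ d|_C$ extends over the contractible $\mathbb R^{a+1}$. In the same way $\zeta(d'):T_yS^a\to T_{-n}S^a$, with last column $-n$, has class $\beta$.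

All factors are invertible, so $(n,-n)$ is a regular value. The total is $[\hat L]=\beta+(1+m)+\beta+\beta+\beta=1+m$, and by (3.1)
$$a(h_\zeta)=[C]=1+(1+m)=m\bmod2.\qquad\square$$

In particular $h^m$ is not isotopic to the identity of $X$ for odd $m$. By Section 2 this does not yet settle the matter, because $\varphi_s$ need not preserve levels.

## 6. Splitting $a(\psi)$ into pairs with $t<t'$ and pairs with $t>t'$

**Definition.** For a closed connected manifold $Z$ let $\mathcal P(Z)$ be the set of homeomorphisms $P$ of $Z\times\mathbb R$ for which there are $c_-<c_+$ and a homeomorphism $\psi$ of $Z$, the *top* of $P$, with $P=\mathrm{id}$ for $t\le c_-$ and $P(x,t)=(\psi(x),t)$ for $t\ge c_+$. An *admissible isotopy* is an isotopy in $\mathcal P(Z)$ with uniform $c_\pm$.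

The lift $\tilde P$ to the universal cover of $Z\times\mathbb R$ that is the identity for $t\le c_-$ commutes with the deck group, since $\tilde P\gamma\tilde P^{-1}$ is a deck transformation agreeing with $\gamma$ for $t\le c_-$. So $P$ and $\psi$ act trivially on $\pi_1$. Examples of elements of $\mathcal P(Z)$: if $\psi_t$ is an isotopy with $\psi_t=\mathrm{id}$ for $t\le0$ and $\psi_t=\psi$ for $t\ge1$, then $(x,t)\mapsto(\psi_t(x),t)$ lies in $\mathcal P(Z)$ and has top $\psi$.

Let $Z=X$ and $P\in\mathcal P(X)$. The displacement of $\tilde P$ is $\Lambda$-periodic, zero for $t\le c_-$ and independent of $t$ for $t\ge c_+$, so $|\tilde P-\mathrm{id}|\le B<\infty$, uniformly along admissible isotopies. For $p\in\mathbb T$, $\rho\ge0$, $t,t'\in\mathbb R$ put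
$$G_P(p,\rho,t,t')=\tilde P(p+4e_z+\rho e,t')-\tilde P(p,t)\in\mathbb R^{N+1}\setminus0 .$$

**Step 1: compactness.** The purpose is to make $D$ applicable. Since $(G_P)_z\ge4-2B$, $G_P\in\mathcal C$ gives $|G_P|\le\frac{10}9\cdot2B$. The undisturbed difference $(4e_z+\rho e,t'-t)$ differs from $G_P$ by at most $2B$, so $\rho\le B'$ and $|t-t'|\le B'$ with $B':=5B$. If $t,t'\le c_-$, then $G_P=(4e_z+\rho e,t'-t)\notin\mathcal C$. Hence
$$\text{for every }t_0,\ \{G_P\in\mathcal C,\ t+t'\le t_0\}\text{ is compact}. \tag{6.1}$$
On $\rho=0$, if $t,t'\ge c_+$ or $t=t'$, then $G_P=(4e_z,t'-t)\notin\mathcal C$, because $\tilde P$ commutes with the translation by $4e_z$. So $G_P\in\mathcal C$, $\rho=0$ implies $\min(t,t')<c_+$ and $t+t'\le2c_++B'$. By (6.1) the set $\{G_P\in\mathcal C,\rho=0\}$ is compact, and it misses $\{t=t'\}$. So we may define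
$$D_<(P)=D\bigl(G_P|_{\rho=0,\,t<t'}\bigr),\qquad D_>(P)=D\bigl(G_P|_{\rho=0,\,t>t'}\bigr)\qquad(k+1=N+1).$$
All bounds are uniform along admissible isotopies, so by (D1) $D_<$ and $D_>$ are invariant under them.

**Lemma 6.1.** If $P\in\mathcal P(X)$ has top $\psi$, then $a(\psi)=D_<(P)+D_>(P)$.

*Proof.* We apply (D3) to a region with one face at $\rho=0$ and one face where $P$ is a product. Choose $t_0>2c_++B'$. If $G_P\in\mathcal C$ and $t+t'\ge t_0$, then $t,t'\ge\frac12(t_0-B')>c_+$, and in particular $\rho\ne0$. So $G_P\notin\mathcal C$ on the corner $\{\rho=0,t+t'=t_0\}$. By (6.1), (D3) applies to $V=\{\rho\ge0,\ t+t'\le t_0\}$ with the corner removed.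

The face $\{\rho=0,t+t'<t_0\}$ contains all points with $\rho=0$, $G_P\in\mathcal C$, and by (D2) contributes $D_<(P)+D_>(P)$.

On the face $\{\rho>0,t+t'=t_0\}$ use the coordinates $(p,\rho,u=t'-t)$. On the open set $|u|<t_0-2c_+$ both $t,t'$ exceed $c_+$, so $G_P=(G_\psi(p,\rho),u)$. As $B'<t_0-2c_+$, this set contains all points of the face with $G_P\in\mathcal C$, and all points with $(G_\psi(p,\rho),u)\in\mathcal C$, which satisfy $|u|\le\frac{10}9\cdot2B\le B'$. By (D2) and (D5) with $E=\mathbb R$, $F=\mathrm{id}$, this face contributes $a(\psi)$. The sum of the contributions is $0$ in $\mathbb Z/2$. $\square$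

**Lemma 6.2.** Writing $\alpha$ for $\alpha\times\mathrm{id}_{\mathbb R}$, we have $D_<(\alpha P\alpha)=D_>(P)$.

*Proof.* Let $\hat\alpha=\tilde\alpha\oplus1$. The lift of $\alpha P\alpha$ is $\hat\alpha\tilde P\hat\alpha$. As $\tilde\alpha e_z=-e_z$ and $\tilde P$ commutes with $\Lambda$,
$$G_{\alpha P\alpha}(p,0,t,t')=\hat\alpha\bigl[\tilde P(\tilde\alpha p,t')-\tilde P(\tilde\alpha p,t)-(4e_z,0)\bigr]=-\hat\alpha\,G_P(\tilde\alpha p,0,t',t).$$
The matrix $-\hat\alpha$ is orthogonal and fixes $e_z$. The map $(p,t,t')\mapsto(\tilde\alpha p,t',t)$ has constant differential and exchanges $t<t'$ with $t>t'$. Apply (D4). $\square$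

## 7. The symmetry of $P$ under $\alpha$, and the proof of Theorem 1

The next statement is for a general closed connected manifold $Z$, so that it can be used again in Section 8. We write $h,\alpha$ also for $h\times\mathrm{id}_{\mathbb R}$, $\alpha\times\mathrm{id}_{\mathbb R}$, and $\sigma_r(x,t)=(x,t+r)$.

**Proposition 7.1.** Let $h,\alpha$ be commuting homeomorphisms of $Z$ with $\alpha^2=1$, let $\bar T(x,t)=(h\alpha x,t+1)$, let $m$ be odd, and let $\varphi_s$ be an isotopy of $Z\times\mathbb R$ commuting with $\bar T$, from $\mathrm{id}$ to $h^m\times\mathrm{id}$. Then there is a $P\in\mathcal P(Z)$ with top $h^m$ that is admissibly isotopic to $\alpha P\alpha$.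

*Proof.*

**Step 1: cut off.** The purpose is to make $\varphi_s$ trivial at the lower end without changing it for $t\ge0$. The function $|t\circ\varphi_s-t|$ is $\bar T$-invariant, and $(Z\times\mathbb R)/\bar T$ is compact, so it is bounded by some $\delta_0$. We use the isotopy extension theorem of Edwards–Kirby (*Deformations of spaces of imbeddings*, Ann. of Math. 93 (1971), Cor. 1.2): an isotopy of embeddings of a compact subset $A$ of a closed manifold which extends to an isotopy of embeddings of a neighborhood of $A$ is covered by an ambient isotopy starting at the identity. Apply it in $Z\times\mathbb R/(2\delta_0+6)\mathbb Z$ to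
$$A=Z\times[-\tfrac12,\tfrac12]\ \sqcup\ Z\times\{|t|\ge\delta_0+2\},$$
with neighborhood $Z\times(-1,1)\sqcup Z\times\{|t|>\delta_0+\frac32\}$, moved by $\varphi_s$ on the first part, whose image stays in $|t|<\delta_0+1$, and by the identity on the second. The result unwraps to an isotopy $\theta_s$ of $Z\times\mathbb R$ with $\theta_0=\mathrm{id}$, supported in $|t|\le\delta_0+2$, and $\theta_s=\varphi_s$ on $Z\times[-\frac12,\frac12]$. Put
$$P_s=\theta_s\ \text{ for }t\le0,\qquad P_s=\varphi_s\ \text{ for }t\ge0.$$
These agree near $t=0$. The complement of $\varphi_s(Z\times0)=\theta_s(Z\times0)$ has two components. Since $\theta_s$ and $\varphi_s$ have bounded $t$-displacement, $\theta_s$ maps $\{t\le0\}$ onto the closed lower side and $\varphi_s$ maps $\{t\ge0\}$ onto the closed upper side. So $P_s$ is an isotopy of homeomorphisms with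
$$P_0=\mathrm{id},\qquad P_s=\mathrm{id}\ \text{ for }t\le-r_0,\qquad P_s=\varphi_s\ \text{ for }t\ge0,\qquad r_0:=\delta_0+2.$$
Let $P=P_1$. It equals $h^m\times\mathrm{id}$ for $t\ge0$, so it lies in $\mathcal P(Z)$ with top $h^m$, and it preserves $\{t\le0\}$ and $\{t\ge0\}$.

**Step 2: $P$ is admissibly isotopic to $\bar T^mP\bar T^{-m}$.** This step uses the equivariance of $\varphi_s$. The isotopy $P'_s:=\bar T^mP_s\bar T^{-m}$ is the identity for $t\le-r_0+m$ and equals $\bar T^m\varphi_s\bar T^{-m}=\varphi_s$ for $t\ge m$. So $Q_s=P_s^{-1}P'_s$ is an isotopy starting at $\mathrm{id}$ and supported in $-r_0+\min(0,m)\le t\le\max(0,m)$. Hence $PQ_s$ is an admissible isotopy from $P$ to $PP^{-1}P_1'=\bar T^mP\bar T^{-m}$.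

**Step 3: $P$ is admissibly isotopic to $\alpha(h^mPh^{-m})\alpha$.** This step uses that $m$ is odd. As $h,\alpha$ commute and $\alpha^m=\alpha$, $\bar T^m=\sigma_m\circ h^m\alpha$. Conjugating by $\sigma_r$, with $r$ running between $0$ and $m$, is an admissible isotopy, so $\bar T^mP\bar T^{-m}$ is admissibly isotopic to $(h^m\alpha)P(h^m\alpha)^{-1}=\alpha(h^mPh^{-m})\alpha$. Combine with Step 2.

**Step 4: $h^mPh^{-m}$ is admissibly isotopic to $P$.** This step removes the conjugation by $h^m$. Consider
$$P\,(\sigma_rP\sigma_r^{-1})\,P^{-1},\qquad0\le r\le r_0 .$$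
For $t\le-r_0$ all factors are the identity. For $t\ge r_0$ all three factors are products, giving $h^mh^mh^{-m}=h^m$. So this is an admissible isotopy, and for $r=0$ it is $P$. For $r=r_0$ the middle factor $\sigma_{r_0}P\sigma_{r_0}^{-1}$ is the identity on $\{t\le0\}$ and preserves $\{t\ge0\}$. On $\{t\ge0\}$ we have $P=h^m$, and $P$ preserves $\{t\le0\}$. So the product equals $h^m(\sigma_{r_0}P\sigma_{r_0}^{-1})h^{-m}$ on $\{t\ge0\}$, and on $\{t\le0\}$ both are the identity. Since $h$ commutes with $\sigma_{r_0}$, this is $\sigma_{r_0}(h^mPh^{-m})\sigma_{r_0}^{-1}$. Shifting back by $\sigma_r$, $r$ from $r_0$ to $0$, is an admissible isotopy to $h^mPh^{-m}$.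

Conjugating the isotopy of Step 4 by $\alpha$ keeps it admissible, so $\alpha(h^mPh^{-m})\alpha$ is admissibly isotopic to $\alpha P\alpha$. With Step 3, $P$ is admissibly isotopic to $\alpha P\alpha$. $\square$

*Proof of Theorem 1.* Let $M,\tau$ be as fixed in Section 4. By Lemma 2.1, $\tau$ is homotopic to the identity. Suppose it is isotopic to it. Lemma 2.2 gives an odd $m$ and an isotopy $\varphi_s$ as in Proposition 7.1 with $Z=X$. For the resulting $P$,
$$D_<(P)=D_<(\alpha P\alpha)=D_>(P)$$
by invariance under admissible isotopies and Lemma 6.2. By Lemma 6.1, $a(h^m)=D_<(P)+D_>(P)=0$. By Proposition 5.1, $a(h^m)=m=1\bmod2$. This contradiction proves that $\tau$ is not isotopic to $\mathrm{id}_M$. So $\{1,[\tau]\}\subset K$ has order two and is lifted by $[\tau]\mapsto\tau$: the conjecture is false. $\blacksquare$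

## 8. Products with non-positively curved manifolds of odd Euler characteristic

*Proof of Theorem 2.* Let $Y$ be a closed connected oriented Riemannian manifold of non-positive curvature, of dimension $4l$, with $\chi(Y)$ odd and $\Gamma=\pi_1Y$ centerless. For $l=0$ let $Y$ be a point. For $l\ge1$ take a product of $l$ copies of Mumford's fake projective plane (Amer. J. Math. 101 (1979)), a compact quotient of the complex $2$-ball with Euler number $3$. It is negatively curved, so its group is centerless by Preissmann's theorem, and the product has Euler characteristic $3^l$.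

Put $M_Y=M\times Y$, $\tau_Y=\tau\times\mathrm{id}$, a smooth involution homotopic to $\mathrm{id}$ on a closed smooth aspherical manifold of dimension $2a+2+4l$. With $a\in\{2,3\}$, $l\ge0$ this gives all even $n\ge6$. It remains to show that $\tau_Y$ is not isotopic to $\mathrm{id}$. We repeat Sections 5–7 with $X\times Y$ in place of $X$. The difficulty is that differences of points of the universal cover $\tilde Y$ are not vectors in a fixed space; logarithms and an auxiliary bundle repair this.

**Step 1: a parallelized bundle.** The purpose is a parallelized parameter space containing $Y$. Embed $TY$ smoothly and isometrically into a trivial bundle $Y\times\mathbb R^r$, $r\ge3$. Let $\nu$ be its orthogonal complement, with total space $E\ni(\eta,\mu)$, $\mu\in\nu_\eta$. A metric connection gives $TE\cong\mathrm{pr}^*(TY\oplus\nu)=E\times\mathbb R^r$, so $E$ is a parallelized $r$-manifold.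

**Step 2: the maps.** The purpose is to define the analogs of $G_P$ and $G_\psi$. Here $\tilde Y$ is a Hadamard manifold: any two points $A,A'$ are joined by a unique geodesic. Let $\log_AA'\in T_A\tilde Y$ be the inverse exponential map and $\mathrm{par}_{A\to A'}$ parallel transport along the geodesic; both depend continuously on $A,A'$. Let $P\in\mathcal P(X\times Y)$, and let $\tilde P=(P^1,P^Y,P^2)$ be the lift to $\mathbb R^N\times\tilde Y\times\mathbb R$ that is $\mathrm{id}$ for $t\le c_-$; it commutes with $\Lambda\times\Gamma$. For $\eta\in Y$ with lift $\tilde\eta$ put $\mathbf p=(p,\tilde\eta,t)$, $\mathbf q=(p+4e_z+\rho e,\tilde\eta,t')$, and for $(\eta,\mu)\in E$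
$$\hat G_P(p,\rho,t,t',\eta,\mu)=\Bigl(P^1(\mathbf q)-P^1(\mathbf p),\ P^2(\mathbf q)-P^2(\mathbf p),\ \mathrm{par}_{P^Y(\mathbf p)\to\tilde\eta}\log_{P^Y(\mathbf p)}P^Y(\mathbf q)+\mu\Bigr)\in\mathbb R^{N+1}\oplus\mathbb R^r,$$
the last entry lying in $T_\eta Y\oplus\nu_\eta=\mathbb R^r$. Since $\Gamma$ acts by isometries and commutes with $\tilde P$, this does not depend on $\tilde\eta$. It is continuous. It is non-zero: if it vanishes, then $\mu=0$ and the logarithm vanishes, as $TY\perp\nu$, so $\tilde P(\mathbf p)=\tilde P(\mathbf q)$, contradicting injectivity.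

For a homeomorphism $\psi$ of $X\times Y$ with a lift $\tilde\psi=(\psi^1,\psi^Y)$ commuting with $\Lambda\times\Gamma$, put similarly, with $\mathbf p=(p,\tilde\eta)$, $\mathbf q=(p+4e_z+\rho e,\tilde\eta)$ and $\rho>0$,
$$\hat G_\psi(p,\rho,\eta,\mu)=\bigl(\psi^1(\mathbf q)-\psi^1(\mathbf p),\ \mathrm{par}_{\psi^Y(\mathbf p)\to\tilde\eta}\log_{\psi^Y(\mathbf p)}\psi^Y(\mathbf q)+\mu\bigr).$$
As $Z(\Lambda\times\Gamma)=\Lambda$, two such lifts differ by a translation in $\Lambda$, so $\hat G_\psi$ does not depend on the lift.

**Step 3: compactness and splitting.** The purpose is to carry over Section 6. The displacements of $P^1,P^2$ are periodic under $\Lambda\times\Gamma$ and constant in $t$ at the ends, so they are bounded: $|(P^1,P^2)-(x,t)|\le B$, uniformly along admissible isotopies. As in Section 6, $\hat G_P\in\mathcal C$ gives $|\hat G_P|\le\frac{10}9\cdot2B$, hence $\rho,|t-t'|\le B'=5B$, and also $|\mu|\le|\hat G_P|$. For $t,t'\le c_-$ we have $\hat G_P=(4e_z+\rho e,t'-t,\mu)\notin\mathcal C$. For $\rho=0$ and ($t,t'\ge c_+$ or $t=t'$) we have $\hat G_P=(4e_z,t'-t,\mu)\notin\mathcal C$,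 since $\tilde P$ commutes with $4e_z$. So $\{\hat G_P\in\mathcal C,t+t'\le t_0\}$ is compact for every $t_0$, and $\{\hat G_P\in\mathcal C,\rho=0\}$ is compact and misses $\{t=t'\}$. Define
$$D_<(P)=D(\hat G_P|_{\rho=0,\,t<t'}),\qquad D_>(P)=D(\hat G_P|_{\rho=0,\,t>t'})\qquad(k+1=N+1+r);$$
they are invariant under admissible isotopies by (D1). Likewise $\hat G_\psi\in\mathcal C$ bounds $\rho$ and $|\mu|$, and as $\rho\to0$ its $z$-component tends to $4$ uniformly; so $\hat G_\psi$ is admissible, and we put $a(\psi)=D(\hat G_\psi)$.

If $P$ has top $\psi$, then $a(\psi)=D_<(P)+D_>(P)$. Indeed, choose $t_0>2c_++B'$ and apply (D3) to $\{\rho\ge0,t+t'\le t_0\}$, times $E$, with the corner removed. If $\hat G_P\in\mathcal C$ and $t+t'\ge t_0$, then $t,t'>c_+$ and $\rho\neq0$, so the corner and the rest of $\rho=0$ are harmless, and the face $\rho=0$ contributes $D_<(P)+D_>(P)$. On the other face, for $|u|<t_0-2c_+$ with $u=t'-t$, the map is $(\hat G_\psi,u)$ up to the order of coordinates. This range contains all points of the face where $\hat G_P$ or $(\hat G_\psi,u)$ lies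 in $\mathcal C$, and by (D2), (D4), (D5) it contributes $a(\psi)$.

**Step 4: $D_<(\alpha P\alpha)=D_>(P)$, where $\alpha$ stands for $\alpha\times\mathrm{id}_Y\times\mathrm{id}_{\mathbb R}$.** The purpose is the analog of Lemma 6.2; the new point is the sign on $TY$. Let $w=(p,t,t')$, $\bar w=(\tilde\alpha p,t',t)$, $\rho=0$, $A=P^Y(\tilde\alpha p,\tilde\eta,t)$, $A'=P^Y(\tilde\alpha p,\tilde\eta,t')$. As in Lemma 6.2 the $\mathbb R^{N+1}$-component of $\hat G_{\alpha P\alpha}$ at $w$ is $-\hat\alpha$ times that of $\hat G_P$ at $\bar w$. The $TY$-components are $\mathrm{par}_{A\to\tilde\eta}\log_AA'$ and $\mathrm{par}_{A'\to\tilde\eta}\log_{A'}A$ respectively; here we used that $P^Y$ is unchanged when $4e_z$ is added to its argument. Since $\log_AA'=-\mathrm{par}_{A'\to A}\log_{A'}A$, the first is $-O$ times the second, with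
$$O=\mathrm{par}_{A\to\tilde\eta}\,\mathrm{par}_{A'\to A}\,\mathrm{par}_{\tilde\eta\to A'}\in SO(T_\eta Y).$$
So $\hat G_{\alpha P\alpha}(w,\eta,\mu)=\bigl(-\hat\alpha\oplus(-O)\oplus1_\nu\bigr)\hat G_P(\bar w,\eta,\mu)$.

*$O$ may be replaced by $1$.* Replace $A,A'$ in $O$ by $\exp_{\tilde\eta}(s\log_{\tilde\eta}A)$, $\exp_{\tilde\eta}(s\log_{\tilde\eta}A')$. This gives a continuous $\Gamma$-equivariant homotopy from $1$ ($s=0$) to $O$ ($s=1$). The matrices are orthogonal and fix $e_z$, so the set where the map lies in $\mathcal C$ does not change, and (D1) applies.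

*$-1_{TY}$ may be replaced by $1$.* Let $\beta(\eta)=(-1_{T_\eta Y})\oplus1_{\nu_\eta}$, which lies in $SO(r)$ since $\dim Y$ is even, and is smooth in $\eta$. We claim that applying $1\oplus\beta$ to an admissible map $G$ on (parameters)$\times E$ does not change $D$. Choose a smooth approximation $g'$ of $G/|G|$ with regular value $-e_z$ (take a regular value near $-e_z$ and compose with a small rotation). Then $(1\oplus\beta)g'$ is an equally good approximation of $(1\oplus\beta)G/|G|$, with the same preimage $C$ of $-e_z$. As $1\oplus\beta$ fixes $-e_z$ at every point, the derivative of $\beta$ does not enter, and the differential along $C$ is $(1\oplus\beta)\,dg'$. So the two classes differ by $\sum_i[\beta|_{C_i}]\in\pi_1SO(r)=\mathbb Z/2$ over the components $C_i$ of $C$, mapped to $Y$. Over a loop in $Y$ the oriented bundles $TY$ and $\nu$ are trivial. Oriented orthonormal trivializations give a loop $\gamma$ in $SO(r)$ with $\beta=\gamma(-1_{4l}\oplus1)\gamma^{-1}$, of class $[\gamma]+0-[\gamma]=0$. This proves the claim.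

Thus $D_<(\alpha P\alpha)$ is $D$ of $(w,\eta,\mu)\mapsto(-\hat\alpha\oplus1_r)\hat G_P(\bar w,\eta,\mu)$ on $t<t'$. By (D4) with the map $(p,t,t',\eta,\mu)\mapsto(\tilde\alpha p,t',t,\eta,\mu)$ this is $D_>(P)$.

**Step 5: $a(h^m\times\mathrm{id}_Y)=m\bmod2$.** This is where $\chi(Y)$ enters. For $\psi=h^m\times\mathrm{id}_Y$ the logarithm vanishes and $\hat G_\psi=(G_{h^m}(p,\rho),\mu)$. Let $V$ be a vector field on $Y$ with non-degenerate zeros. The homotopy $(G_{h^m}(p,\rho),sV(\eta)+\mu)$ is non-zero. If it is in $\mathcal C$, then $G_{h^m}\in\mathcal C$, so $(p,\rho)$ lies in a compact set, and $|\mu|\le|sV+\mu|\le\frac{10}9|G_{h^m}|$ is bounded. So (D1) applies. The map $F:E\to\mathbb R^r$, $F(\eta,\mu)=V(\eta)+\mu$, is smooth, and proper since $|F|\ge|\mu|$ and $Y$ is compact. Its zeros are $(\eta_i,0)$ with $V(\eta_i)=0$, its differential there is $\nabla V\oplus1$, which is invertible, and by Poincaré–Hopf their number is $\equiv\chi(Y)\equiv1\bmod2$. By (D5) and Proposition 5.1, $a(h^m\times\mathrm{id}_Y)=a(h^m)=m\bmod2$.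

**Step 6: the contradiction.** Suppose $\tau_Y$ is isotopic to $\mathrm{id}$. Lift the isotopy starting at the identity; it commutes with $\pi\times\Gamma$. Its end and $\Sigma\times\mathrm{id}_{\tilde Y}$ are lifts of $\tau_Y$ commuting with $\pi\times\Gamma$, and $Z(\pi\times\Gamma)=Z(\pi)$, so the end is $\lambda T^{m-1}\Sigma\times\mathrm{id}_{\tilde Y}$ with $m$ odd. Composing with the translations by $-sm$ in $t$ and dividing by $\Lambda\times\Gamma$, as in Lemma 2.2, we get an isotopy of $X\times Y\times\mathbb R$ commuting with $(x,\eta,t)\mapsto(h\alpha x,\eta,t+1)$, from $\mathrm{id}$ to $h^m\times\mathrm{id}$. Proposition 7.1 with $Z=X\times Y$ and the commuting homeomorphisms $h\times\mathrm{id}_Y$, $\alpha\times\mathrm{id}_Y$ gives $P\in\mathcal P(X\times Y)$ with top $h^m\times\mathrm{id}_Y$, admissibly isotopic to $\alpha P\alpha$. By Step 4, $D_<(P)=D_<(\alpha P\alpha)=D_>(P)$, and by Step 3, $a(h^m\times\mathrm{id}_Y)=0$. This contradicts Step 5. $\blacksquare$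

## 9. Flat manifolds in dimensions 6 and 8

*Proof of the Corollary.* The group $\mathbb Z^N\rtimes_\alpha\mathbb Z$ is torsion-free. It contains $\mathbb Z^N\times2\mathbb Z$ with index two, and this is a maximal abelian subgroup because elements outside it act on $\mathbb Z^N$ by $\alpha\ne1$. So it is a Bieberbach group, the fundamental group of the flat mapping torus of $\alpha:X\to X$. By Farrell–Hsiang (*Topological characterization of flat and almost flat Riemannian manifolds $M^n$ ($n\ne3,4$)*, Amer. J. Math. 105 (1983)) a closed aspherical manifold of dimension $\ne3,4$ whose fundamental group is isomorphic to that of a closed flat manifold is homeomorphic to that flat manifold. So the manifold $M$ of Theorem 1, of dimension $6$ for $a=2$ and $8$ for $a=3$, is homeomorphic to a flat manifold. Conjugating $\tau$ by the homeomorphism gives a topological involution of the flat manifold that is homotopic but not isotopic to the identity. $\blacksquare$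

This agrees with the affine test of Section 1: by that computation no affine map of the flat manifold lies in the isotopy class of the conjugated involution, since an affine map in that class would be homotopic, hence isotopic, to the identity.
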